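\title{A Banach space without the compact approximation property whose dual has it}

\begin{abstract}
If the dual of a Banach space $X$ has the approximation property, then so does $X$. We show that the corresponding statement for the compact approximation property is false. For every $p\in(2,\infty)$ we construct a separable Banach space $X$ that fails the compact approximation property, while $X^*$ is isometric to an $\ell_1$-sum of finite-dimensional spaces and the dual of a subspace of $L_p(\mu)$, and has the metric compact approximation property.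
\end{abstract}

\section{Introduction}

Throughout, the scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$. For Banach spaces $Y,Z$ we write $\mathcal L(Y,Z)$ for the bounded operators from $Y$ to $Z$, and $\mathcal L(Z)$, $\mathcal K(Z)$, $\mathcal F(Z)$ for the bounded, the compact and the bounded finite-rank operators on $Z$. The identity $I_Z$ of an infinite-dimensional space is far from $\mathcal K(Z)$ in norm: if $\|I_Z-T\|<1$, then $T$ is invertible and cannot be compact. One therefore approximates $I_Z$ in a weaker sense. Let $\tau_c$ be the topology on $\mathcal L(Z)$ of uniform convergence on compact sets, given by the seminorms $T\mapsto\sup_{z\in K}\|Tz\|$ with $K\subset Z$ compact. The space $Z$ has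
\begin{itemize}
\item the \emph{approximation property} (AP) if $I_Z$ lies in the $\tau_c$-closure of $\mathcal F(Z)$,
\item the \emph{compact approximation property} (compact AP) if $I_Z$ lies in the $\tau_c$-closure of $\mathcal K(Z)$,
\item the \emph{metric} AP, or the \emph{metric} compact AP, if the approximating operators can be taken of norm at most $1$.
\end{itemize}
The AP implies the compact AP. On bounded sets of operators, $\tau_c$ coincides with the strong operator topology, since a compact set is covered by finitely many small balls. For example, if the spaces $F_n$ are finite-dimensional, then $c_0(F_n)=(\bigoplus_nF_n)_{c_0}$ and $\ell_1(F_n)=(\bigoplus_nF_n)_{\ell_1}$ have the metric AP, because the truncations to the first $m$ coordinates are finite-rank contractions that converge strongly to the identity.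

It is known that $X$ has the AP whenever $X^*$ has the AP. We consider the analogous question, posed in \cite{CAP}:
\begin{quote}
\emph{If $X^*$ has the compact AP, must $X$ have the compact AP?}
\end{quote}
One would guess that it must. The proof for the AP is a short duality argument, and the same argument settles the question positively for reflexive $X$; both are given in Section~\ref{sec:duality}. A counterexample $X$ is thus necessarily nonreflexive, and its dual has the compact AP but not the AP. Nevertheless the answer is negative. Below, $Y\oplus_1Z$ is the direct sum with the norm $\|y\|+\|z\|$.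

\begin{theorem}\label{thm:main}
Let $2<p<\infty$. There are a closed subspace $B$ of a separable space $L_p(\mu)$, finite-dimensional subspaces $F_n\subset L_p(\mu)$, $n\ge1$, and a separable Banach space $X$ with a closed subspace isometric to $c_0(F_n)$ and with $X/c_0(F_n)\cong B$ isometrically, such that
\begin{enumerate}
\item[(i)] $B$ and $B^*$ have the metric compact AP;
\item[(ii)] $X^*=\ell_1(F_n^*)\oplus_1B^*$ isometrically, so $X^*$ is separable and has the metric compact AP;
\item[(iii)] $X$ fails the compact AP.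
\end{enumerate}
\end{theorem}

The implication is therefore not rescued by asking for the metric compact AP of $X^*$, by separability of $X^*$, or by requiring $X^*$ to be an $\ell_1$-sum of finite-dimensional spaces and a reflexive space. The reflexive summand is even superreflexive: $B^*$ is a quotient of the uniformly convex space $L_{p'}(\mu)$, $1/p+1/p'=1$, and so is uniformly convex. The theorem also shows that the compact AP is not a three-space property, even when the dual sequence splits isometrically: in $0\to c_0(F_n)\to X\to B\to0$ the subspace has the metric AP, the quotient is reflexive with the metric compact AP, and $X^*=c_0(F_n)^*\oplus_1B^*$, yet $X$ fails the compact AP.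

The space $X$ consists of the sequences $(x_n)$ with $x_n\in F_n$ that converge to an element of $B$. Its dual forgets how the $F_n$ lie relative to $B$, which gives (ii) (Section~\ref{sec:X}). A compact operator on $X$, on the other hand, induces an operator on $B$ that is a \emph{norm} limit of finite-rank operators $B\to F_n$. If $B$ fails the AP in a way that survives the passage from $B$ to $B+F_n$, this prevents $X$ from having the compact AP; Proposition~\ref{prop:criterion} states the three conditions that are needed. Section~\ref{sec:model} shows on a finite-dimensional model why $p>2$ makes them compatible, and Sections~\ref{sec:signs}--\ref{sec:C} construct $B$ and the $F_n$.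

\section{Trace functionals and duality}\label{sec:duality}

By the Hahn--Banach theorem, $I_X$ lies in the $\tau_c$-closure of a linear subspace $\mathcal M\subset\mathcal L(X)$ if and only if every $\tau_c$-continuous linear functional that vanishes on $\mathcal M$ vanishes at $I_X$. These functionals have a concrete form.

\begin{lemma}\label{lem:trace}
Let $x_j\in X$ and $x_j^*\in X^*$ satisfy $\sum_j\|x_j^*\|\|x_j\|<\infty$. Then $U(T)=\sum_jx_j^*(Tx_j)$ is a $\tau_c$-continuous linear functional on $\mathcal L(X)$.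
\end{lemma}

\begin{proof}
Discard the terms with $x_j=0$ and choose $\alpha_j\to\infty$, $\alpha_j>0$, with $M=\sum_j\alpha_j\|x_j^*\|\|x_j\|<\infty$. The set $K=\{0\}\cup\{x_j/(\alpha_j\|x_j\|)\}_j$ is a null sequence with its limit, hence compact, and $|U(T)|\le M\sup_{x\in K}\|Tx\|$.
\end{proof}

Conversely, by a theorem of Grothendieck (see \cite[Prop.~1.e.3]{LT}), every $\tau_c$-continuous linear functional on $\mathcal L(X)$ has this form. The converse is used only in the next proposition, which describes what does pass from $X^*$ to $X$.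

\begin{proposition}\label{prop:positive}
If $I_{X^*}$ lies in the $\tau_c$-closure of $\{T^*:T\in\mathcal K(X)\}$, then $X$ has the compact AP. In particular, a reflexive space $X$ has the compact AP if and only if $X^*$ does.
\end{proposition}

\begin{proof}
Let $U(T)=\sum_jx_j^*(Tx_j)$ be a $\tau_c$-continuous functional that vanishes on $\mathcal K(X)$. By Lemma~\ref{lem:trace}, applied to $X^*$ with the $x_j$ regarded as elements of $X^{**}$, the functional $U'(S)=\sum_j(Sx_j^*)(x_j)$ is $\tau_c$-continuous on $\mathcal L(X^*)$. Since $U'(T^*)=U(T)$, it vanishes on $\{T^*:T\in\mathcal K(X)\}$, hence at $I_{X^*}$, and $U(I_X)=U'(I_{X^*})=0$.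

If $X$ is reflexive, every $S\in\mathcal K(X^*)$ is the adjoint of $S^*\in\mathcal L(X^{**})=\mathcal L(X)$, which is compact by Schauder's theorem. So the compact AP passes from $X^*$ to $X$, and in the same way from $X=X^{**}$ to $X^*$.
\end{proof}

For the AP no such hypothesis is needed. Suppose that $U$ vanishes on $\mathcal F(X)$. Testing on $T=x^*(\cdot)x$ gives $\sum_jx^*(x_j)x_j^*=0$ in $X^*$ for each $x^*$. Applying $x^{**}\in X^{**}$ to this identity shows that $U'$ vanishes at $S=x^{**}(\cdot)x^*$, hence on \emph{all} of $\mathcal F(X^*)$, and so at $I_{X^*}$ if $X^*$ has the AP. The step that has no compact analogue is the passage from adjoints to arbitrary operators on $X^*$. The adjoints of compact operators are exactly the weak$^*$-continuous compact operators on $X^*$, so the failure in Theorem~\ref{thm:main} comes from compact operators on $X^*$ that are not weak$^*$-continuous.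

\medskip
\noindent\textbf{Finite tensors.} For Banach spaces $B,Z$, $y\in B^*$ and $z\in Z$ let $y\otimes z$ be the operator $b\mapsto y(b)z$, and let $B^*\otimes Z$ be the space of finite sums of such operators, that is, of the bounded finite-rank operators $B\to Z$. For $\beta=\sum_jy_j\otimes z_j\in B^*\otimes Z$ and $A\in\mathcal L(Z,B)$ put $\operatorname{tr}(A\beta)=\sum_jy_j(Az_j)$. This does not depend on the representation. Indeed, suppose that $\sum_jy_j\otimes z_j=0$, and let $(f_s)$ be a basis of the span of the $z_j$ with coordinate functionals $f_s^*$. Then $\sum_jf_s^*(z_j)y_j=0$ for each $s$, and $\sum_jy_j(Az_j)=\sum_s\big(\sum_jf^*_s(z_j)y_j\big)(Af_s)=0$. Let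
\[
\pi_Z(\beta)=\inf\Big\{\sum_j\|y_j\|\|z_j\|:\ \beta=\sum_jy_j\otimes z_j,\ y_j\in B^*,\ z_j\in Z\Big\},
\]
the infimum over finite representations. Then
\begin{equation}\label{eq:trace}
|\operatorname{tr}(A\beta)|\le\|A\|\,\pi_Z(\beta)\qquad(A\in\mathcal L(Z,B)).
\end{equation}
The subscript matters: if $Z\subset Z'$, then $\pi_{Z'}(\beta)\le\pi_Z(\beta)$, and the construction exploits cases in which the left side is much smaller. If $Z\subset B$, we write $\operatorname{tr}\beta$ for the trace with $A$ the inclusion, so that $|\operatorname{tr}\beta|\le\pi_Z(\beta)$.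

\section{Spaces of convergent sequences}\label{sec:X}

In this section and the next, $L$ is a separable reflexive Banach space, $B\subset L$ is a closed subspace, $G_1\subset G_2\subset\cdots$ are finite-dimensional subspaces of $B$ with dense union, and $F_n$ are finite-dimensional subspaces of $L$ with $G_n\subset F_n$. The $F_n$ need not be contained in $B$. Let
\[
X=\big\{x=(x_n)_{n\ge1}:\ x_n\in F_n,\ (x_n)\text{ converges in $L$ to an element }qx\in B\big\},\qquad\|x\|=\sup_n\|x_n\|.
\]
Let $\pi_n:X\to F_n$ be the coordinate maps and $\iota_n:F_n\to X$ the coordinate embeddings, so $q\iota_n=0$. For $z\in G_m$ let $z^{[m]}=(0,\dots,0,z,z,\dots)\in X$, with $m-1$ zeros; then $\|z^{[m]}\|=\|z\|$ and $qz^{[m]}=z$. When $L=B=G_n=F_n=\mathbb K$, the space $X$ is the space $c$ of convergent scalar sequences, and its functionals are $x\mapsto\sum_nf_nx_n+y\lim x_n$, of norm $\sum_n|f_n|+|y|$. The general case is the same.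

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] $X$ is a separable Banach space, $\ker q=c_0(F_n)$, and $q$ induces an isometry of $X/c_0(F_n)$ onto $B$.
\item[(b)] The map $J:\ell_1(F_n^*)\oplus_1B^*\to X^*$, $J((f_n),y)(x)=\sum_nf_n(x_n)+y(qx)$, is a surjective linear isometry, and $X^*$ is separable.
\item[(c)] If $B^*$ has the metric compact AP, then so does $X^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A uniform limit of convergent sequences converges, to the limit of their limits, and $B$ is closed; so $X$ is closed in $(\bigoplus_nF_n)_{\ell_\infty}$. We have $\|qx\|\le\|x\|$, and $qx=0$ means $\|x_n\|\to0$. Given $b\in B$, choose $b_n\in G_n$ with $b_n\to b$, which is possible because the $G_n$ increase and have dense union. The elements $(0,\dots,0,b_{m+1},b_{m+2},\dots)\in X$ are mapped to $b$, and their norms tend to $\|b\|$ as $m\to\infty$. This gives the isometry. Finally, $X$ is separable because $c_0(F_n)$ and $X/c_0(F_n)$ are.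

(b) Let $\xi\in X^*$. Its restriction to $c_0(F_n)$ is given by some $(f_n)\in\ell_1(F_n^*)$. Then $\xi-J((f_n),0)$ vanishes on $\ker q$ and equals $y\circ q$ with $y\in B^*$ by (a). So $J$ is onto, and $\|J\|\le1$ by the triangle inequality. For the reverse estimate let $\varepsilon>0$. Pick $b\in B$ with $\|b\|<1$ and $\operatorname{Re}y(b)>\|y\|-\varepsilon$, pick $b_n\in G_n$ with $b_n\to b$, and pick $m$ such that $\sum_{n>m}\|f_n\|<\varepsilon$ and $\|b_n\|\le1$ for $n>m$. For $n\le m$ pick $x_n\in F_n$ with $\|x_n\|\le1$ and $f_n(x_n)=\|f_n\|$. The element $x=(x_1,\dots,x_m,b_{m+1},b_{m+2},\dots)$ has norm at most $1$ and $qx=b$, so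
\[
\operatorname{Re}J((f_n),y)(x)\ge\sum_{n\le m}\|f_n\|-\varepsilon+\|y\|-\varepsilon\ge\sum_n\|f_n\|+\|y\|-3\varepsilon .
\]
The space $B$ is reflexive and separable, so $B^{**}$ is separable, hence also $B^*$ and $X^*$.

(c) Let $Q_m$ be the truncations on $\ell_1(F_n^*)$ and $(S_\gamma)$ a net of compact contractions on $B^*$ that converges strongly to $I_{B^*}$. The operators $Q_m\oplus S_\gamma$ are compact contractions and converge strongly to the identity.
\end{proof}

The decomposition of $X^*$ splits an operator defined on $X$ into its restrictions to the coordinates and a part ``at infinity'', which acts on $B$. This is where reflexivity of $L$ is used.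

\begin{lemma}\label{lem:infty}
For every $P\in\mathcal L(X,L)$ there is a unique $P^\infty\in\mathcal L(B,L)$ with
\begin{equation}\label{eq:infty}
\ell(Px)=\sum_n\ell(P\iota_nx_n)+\ell(P^\infty qx)\qquad(\ell\in L^*,\ x\in X),
\end{equation}
and $\sum_n\|\ell P\iota_n\|\le\|\ell\|\|P\|$. The map $P\mapsto P^\infty$ is linear, $\|P^\infty\|\le\|P\|$, and if $P(X)\subset F$ for a closed subspace $F\subset L$, then $P^\infty(B)\subset F$.
\end{lemma}

\begin{proof}
For $\ell\in L^*$ write $\ell P=J((f_n),\rho(\ell))$. Evaluating on $\iota_nF_n$ gives $f_n=\ell P\iota_n$, and $\sum_n\|f_n\|+\|\rho(\ell)\|=\|\ell P\|\le\|\ell\|\|P\|$ by Lemma~\ref{lem:X}(b). So $\rho:L^*\to B^*$ is linear with $\|\rho\|\le\|P\|$. Let $P^\infty$ be the restriction of $\rho^*:B^{**}\to L^{**}=L$ to $B$; then $\ell(P^\infty b)=\rho(\ell)(b)$, which is \eqref{eq:infty}. Since $q$ is onto and $L^*$ separates points, \eqref{eq:infty} determines $P^\infty$, and linearity in $P$ follows. If $P(X)\subset F$ and $\ell$ vanishes on $F$, then $\ell P=0$, so $\rho(\ell)=0$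 and $\ell$ vanishes on $P^\infty(B)$; by the Hahn--Banach theorem $P^\infty(B)\subset F$.
\end{proof}

\begin{example}\label{ex:infty}
From \eqref{eq:infty} one reads off that $\pi_n^\infty=0$ for all $n$, while $q^\infty$ is the inclusion $B\to L$. But $\pi_n\to q$ strongly. So $P\mapsto P^\infty$ is continuous in norm and not in the strong operator topology. Composing with a compact operator $S$ turns the strong convergence $\pi_n\to q$ into norm convergence $\pi_nS\to qS$, and this is what separates $\mathcal K(X)$ from $I_X$.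
\end{example}

\section{A criterion for the failure of the compact AP}\label{sec:criterion}

\begin{proposition}\label{prop:criterion}
Suppose that there are $\beta_n\in B^*\otimes G_n$, $n\ge1$, with the following properties.
\begin{enumerate}
\item[(A)] $\operatorname{tr}\beta_n=1$ for all $n$ and $\sum_n\pi_{G_{n+1}}(\beta_{n+1}-\beta_n)<\infty$. By \eqref{eq:trace}, the limit $V(T)=\lim_n\operatorname{tr}(T\beta_n)$ then exists for all $T\in\mathcal L(B)$, and $V(I_B)=1$.
\item[(B)] $\sum_n\pi_{F_n}(\beta_n)<\infty$.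
\item[(C)] There are a constant $C$ and linear functionals $V_n$ on $\mathcal L(B,L)$ such that $|V_n(T)|\le C\|T\|$ for all $T$, $V_n(T)=V(T)$ if $T(B)\subset B$, and $V_n(T)=0$ if $T(B)\subset F_n$.
\end{enumerate}
Then $X$ fails the compact AP.
\end{proposition}

Conditions (A) and (C) say in particular that $B$ fails the AP. The functional $V$ is $\tau_c$-continuous by (A) and Lemma~\ref{lem:trace}; by (C) it vanishes at $y\otimes z$ for $z\in G_n$, hence on $\mathcal F(B)$ by density; and $V(I_B)=1$. If $B$ has the compact AP, as it will, then $V$ does not vanish on $\mathcal K(B)$. The proposition transports $V$ to a functional on $\mathcal L(X)$ that does vanish on compact operators, namely $U(S)=V((qS)^\infty)$. The difficulty is the $\tau_c$-continuity of $U$. The natural attempt lifts the series $\beta_1+\sum_m(\beta_{m+1}-\beta_m)$ to $X$ by means of $z\mapsto z^{[m]}$. The $n$th coordinate of the lifted series is the partial sum $\beta_n$, which produces unwanted terms $\operatorname{tr}(qS\iota_n\beta_n)$; condition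 (B) allows us to subtract them all. If $F_n\subset B$, then $\pi_{F_n}(\beta_n)\ge\operatorname{tr}\beta_n=1$ and (B) fails. So (B) forces $F_n$ out of $B$, and (C) asks that the trace still annihilate the operators into $F_n$, with a bound independent of $n$.

\begin{proof}
Choose finite representations
\[
\beta_1=\sum y\otimes z\ \ (z\in G_1),\qquad\beta_{m+1}-\beta_m=\sum y\otimes z\ \ (z\in G_{m+1}),\qquad\beta_n=\sum y\otimes f\ \ (f\in F_n)
\]
for $m,n\ge1$, such that the products of norms have a finite total sum; this is possible by (A) and (B). Form the corresponding pairs $(y,z^{[1]})$, $(y,z^{[m+1]})$, $(y,-\iota_nf)$ in $B^*\times X$ and enumerate all of them as $(y_j,x_j)$. Then $\sum_j\|y_j\|\|x_j\|<\infty$, so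
\[
U(S)=\sum_jy_j(qSx_j)\qquad(S\in\mathcal L(X))
\]
is $\tau_c$-continuous by Lemma~\ref{lem:trace}. The family has two properties:
\begin{align}
\sum_jy_j(Tqx_j)&=V(T)&&(T\in\mathcal L(B)),\label{eq:P1}\\
\sum_jy_j(A\pi_nx_j)&=0&&(n\ge1,\ A\in\mathcal L(F_n,B)).\label{eq:P2}
\end{align}
For \eqref{eq:P1}, the pairs of the third kind contribute nothing since $q\iota_n=0$, and the others contribute $\operatorname{tr}(T\beta_1)+\sum_m\operatorname{tr}(T(\beta_{m+1}-\beta_m))=V(T)$. For \eqref{eq:P2}, the coordinate $\pi_nx_j$ can be nonzero only for the pairs of the first kind, those of the second kind with $m+1\le n$, and those of the third kind with index $n$. These are finitely many, and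
\[
\sum_jy_j\otimes\pi_nx_j=\beta_1+\sum_{m=1}^{n-1}(\beta_{m+1}-\beta_m)-\beta_n=0\quad\text{in }B^*\otimes F_n,
\]
so the left side of \eqref{eq:P2} is $\operatorname{tr}(A\cdot0)=0$.

By \eqref{eq:P1}, $U(I_X)=V(I_B)=1$. Let $S\in\mathcal L(X)$, $Q=qS$ and $R=Q^\infty$. Since $Q(X)\subset B$, we have $R(B)\subset B$. Extend each $y_j$ to $L$ with the same norm and apply \eqref{eq:infty}:
\[
U(S)=\sum_j\sum_ny_j(Q\iota_n\pi_nx_j)+\sum_jy_j(Rqx_j).
\]
The double series converges absolutely, since $\sum_n|y_j(Q\iota_n\pi_nx_j)|\le\|y_j\|\|Q\|\|x_j\|$ by Lemma~\ref{lem:infty}. Summing over $j$ first and using \eqref{eq:P2} with $A=Q\iota_n$, we see that it vanishes. By \eqref{eq:P1}, $U(S)=V(R)$.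

Now let $S$ be compact. The operators $\pi_n-q:X\to L$ have norm at most $2$ and converge strongly to $0$, hence uniformly on the image of the unit ball under $S$, which is relatively compact. So $\varepsilon_n=\|\pi_nS-Q\|\to0$. Let $R_n=(\pi_nS)^\infty$. By Lemma~\ref{lem:infty}, $R_n(B)\subset F_n$ and $\|R-R_n\|\le\varepsilon_n$. By (C),
\[
|U(S)|=|V(R)|=|V_n(R)-V_n(R_n)|\le C\varepsilon_n\to0 .
\]
Thus $U$ is $\tau_c$-continuous, vanishes on $\mathcal K(X)$ and has $U(I_X)=1$, so $I_X$ is not in the $\tau_c$-closure of $\mathcal K(X)$.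
\end{proof}

\section{A model: small tensors of trace one}\label{sec:model}

Condition (B) asks for a tensor of trace one that becomes small when its second factor is allowed to leave $B$. In a Hilbert space this cannot happen: taking for $A$ in \eqref{eq:trace} the orthogonal projection onto $B$ gives $\pi_{F_n}(\beta_n)\ge1$. Here is how it happens in $L_p$ with $p>2$.

Let $\Gamma=\mathbb Z_2^{2m}$, $N=4^m$, and $\chi_k(g)=(-1)^{k\cdot g}$ for $k,g\in\Gamma$. Let $W$ be the space of functions on $\Gamma\times\{0,1\}$ with $\|f\|^p=N^{-1}\sum_\omega|f(\omega)|^p$. The point evaluations satisfy $\|\delta_\omega\|=N^{1/p}$. Fix signs $\eta_k=\pm1$. Let $d_k$ equal $\chi_k$ on $\Gamma\times\{0\}$ and vanish elsewhere, let $u_k$ equal $\eta_k\chi_k$ on $\Gamma\times\{1\}$ and vanish elsewhere, and let $E$ be the span of the functions $e_k=u_k+d_k$. Let $y_k\in E^*$ be the coordinate functionals and $\beta=N^{-1}\sum_ky_k\otimes e_k$. Then $\operatorname{tr}\beta=1$, so $\pi_E(\beta)\ge1$.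

By orthogonality of the characters, each coordinate can be read on either copy of $\Gamma$:
\[
y_k=N^{-1}\sum_g\chi_k(g)\delta_{(g,0)}=N^{-1}\sum_h\eta_k\chi_k(h)\delta_{(h,1)}\qquad\text{on }E.
\]
In $E^*\otimes W$ we may split $e_k$ and \emph{cross} the two formulas, pairing the first with $u_k$ and the second with $d_k$:
\[
\beta=N^{-1}\sum_g\delta_{(g,0)}\otimes f_g+N^{-1}\sum_h\delta_{(h,1)}\otimes f'_h,\qquad f_g=N^{-1}\sum_k\chi_k(g)u_k,\quad f'_h=N^{-1}\sum_k\eta_k\chi_k(h)d_k .
\]
Here $f_g$ lives on $\Gamma\times\{1\}$, $f'_h$ lives on $\Gamma\times\{0\}$, and $f_g(h,1)=f'_h(g,0)=N^{-1}H(g+h)$ with $H(g)=\sum_k\eta_k\chi_k(g)$. If all $\eta_k=1$, then $H$ equals $N$ at $0$ and vanishes elsewhere, $\|f_g\|=\|f'_h\|=N^{-1/p}$, and we obtain only $\pi_W(\beta)\le2$. The signs serve to flatten $H$. For $m=1$ and $\eta_k=(-1)^{k_1k_2}$, summing over $k=(0,0),(1,0),(0,1),(1,1)$ gives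
\begin{align*}
H(0,0)&=1+1+1-1=2, & H(1,0)&=1-1+1+1=2,\\
H(0,1)&=1+1-1+1=2, & H(1,1)&=1-1-1-1=-2 .
\end{align*}
For $\eta_k=(-1)^{k_1k_2+k_3k_4+\dots+k_{2m-1}k_{2m}}$ the sum $H$ is a product of $m$ such factors, so $|H|=2^m=N^{1/2}$ everywhere. Then $\|f_g\|=\|f'_h\|=N^{-1/2}$ and
\[
\pi_W(\beta)\le2N^{1/p-1/2},
\]
which tends to $0$ as $N\to\infty$ exactly when $p>2$.

Two things are missing. First, blocks of this kind, of growing size, must be chained so that consecutive tensors are close \emph{inside} $B^*\otimes B$, as (A) requires; for this the lower half of each block is placed on the same set as the upper half of the previous block (Section~\ref{sec:signs}). Second, $B$ must carry enough compact operators; for this we add a continuous variable (Section~\ref{sec:B}).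

\section{Sign functions on finite sets}\label{sec:signs}

For $n\ge0$ let $\Gamma_n=\mathbb Z_2^n$ and $\chi_k(g)=(-1)^{k\cdot g}$ for $k,g\in\Gamma_n$, so that $\sum_g\chi_k(g)\chi_l(g)=2^n\delta_{kl}$. The set $\Gamma_0$ has the single element $0$. We write $\Gamma_{n+1}=\Gamma_n\times\{0,1\}$. Put
\[
\Omega_n=\Gamma_n\times\{0,1\}\times\{\pm1\},\qquad\Omega_n^i=\Gamma_n\times\{i\}\times\{\pm1\},\qquad\Omega=\bigsqcup_{n\ge0}\Omega_n,
\]
so $|\Omega_n|=2^{n+2}$ and $|\Omega_n^i|=2^{n+1}$. The pair $(i,\nu)$ is the \emph{label} of the point $(g,i,\nu)$. Given signs $\eta_k^n(i,\nu)=\pm1$, to be chosen in Lemma~\ref{lem:signs}, define functions on $\Omega$ that vanish where they are not specified: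
\begin{align*}
u^n_k(g,i,\nu)&=\eta^n_k(i,\nu)\chi_k(g)&&\text{on }\Omega_n&&(n\ge0,\ k\in\Gamma_n),\\
d^n_{(k,i)}(g,i,\nu)&=\nu\,u^{n-1}_k(g,i,\nu)&&\text{on }\Omega^i_{n-1}&&(n\ge1,\ (k,i)\in\Gamma_n),
\end{align*}
and let $e^0_0=u^0_0$ and $e^n_k=u^n_k+d^n_k$ for $n\ge1$. So $e^n_k$ has an upper part $u^n_k$ on $\Omega_n$ and a lower part $d^n_k$ on one half of $\Omega_{n-1}$. The label $i$ lets the set $\Omega_n$ carry $2^{n+1}$ lower parts of the next level along with its $2^n$ upper parts. The label $\nu$ makes the lower parts orthogonal to the upper parts, while keeping them equal up to a common sign on each set $\Gamma_n\times\{(i,\nu)\}$. The orthogonality relations are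
\begin{equation}\label{eq:orth}
2^{-n-2}\sum_{\Omega_n}u^n_ku^n_l=\delta_{kl},\qquad2^{-n}\sum_{\Omega_{n-1}}d^n_kd^n_l=\delta_{kl},\qquad\sum_{\Omega_n}u^n_kd^{n+1}_l=0 .
\end{equation}
Indeed, for a fixed label, $\sum_gu^n_k(g,i,\nu)u^n_l(g,i,\nu)=2^n\delta_{kl}$. Summing over the four labels gives the first relation. In the second, $d^n_{(k,i)}$ and $d^n_{(l,j)}$ have disjoint supports if $i\ne j$, and if $i=j$ the two labels $(i,\pm1)$ contribute $2^{n-1}\delta_{kl}$ each. In the third, for $l=(l',i)$ the sum is $\sum_{\nu=\pm1}\nu\,2^n\delta_{kl'}=0$.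

\begin{example}\label{ex:level0}
The set $\Omega_0$ consists of the four labels $(0,+),(0,-),(1,+),(1,-)$. With $\eta^0\equiv1$,
\[
u^0_0=(1,1,1,1),\qquad d^1_0=(1,-1,0,0),\qquad d^1_1=(0,0,1,-1).
\]
For $\omega=(0,+)$ the function $d^1_0(\omega)d^1_0-u^0_0(\omega)u^0_0=(0,-2,-1,-1)$ vanishes at $\omega$. In general, for $\omega,\omega'\in\Omega_n$ with the same label $(i,\nu)$ we have $d^{n+1}_{(k,i)}(\omega)d^{n+1}_{(k,i)}(\omega')=u^n_k(\omega)u^n_k(\omega')$. The kernel $\sum_ku^n_k(\omega)u^n_k(\omega')$ takes the large value $2^n$ at $\omega'=\omega$ whatever the signs, and this identity will cancel it in $\beta_{n+1}-\beta_n$.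
\end{example}

All the other kernels that occur can be made flat, up to a logarithmic factor, by a random choice of signs.

\begin{lemma}\label{lem:signs}
Let $\lambda_n=4\sqrt{n+1}\,2^{n/2}$. The signs can be chosen so that
\begin{enumerate}
\item[(a)] $\big|\sum_{k\in\Gamma_n}u^n_k(\omega)u^n_k(\omega')\big|\le\lambda_n$ for $n\ge0$ and $\omega,\omega'\in\Omega_n$ with different labels;
\item[(b)] $\big|\sum_{k\in\Gamma_{n-1}}d^n_{(k,i)}(\omega)u^n_{(k,i)}(\omega')\big|\le\lambda_{n-1}$ for $n\ge1$, $i\in\{0,1\}$, $\omega\in\Omega^i_{n-1}$, $\omega'\in\Omega_n$.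
\end{enumerate}
\end{lemma}

\begin{proof}
We use Hoeffding's inequality: a sum $\Sigma$ of $N$ independent uniform signs satisfies $P(|\Sigma|>\lambda)\le2e^{-\lambda^2/2N}$. (Apply Markov's inequality to $e^{\pm s\Sigma}$, whose expectation is $(\cosh s)^N\le e^{Ns^2/2}$, with $s=\lambda/N$.)

Choose $\eta^0$ arbitrarily; for $n=0$ the sum in (a) has modulus $1$. Let $n\ge1$, suppose that $\eta^{n-1}$ has been chosen, and let the $\eta^n_k(i,\nu)$ be independent uniform signs. For $\omega=(g,i,\nu)$ and $\omega'=(h,i',\nu')$ the sum in (a) is $\sum_k\eta^n_k(i,\nu)\eta^n_k(i',\nu')\chi_k(g+h)$. It depends only on $g+h$ and on the unordered pair of labels, so there are at most $6\cdot2^n$ such sums. Since the labels differ, each is a sum of $2^n$ independent uniform signs and exceeds $\lambda_n$ in modulus with probability at most $2e^{-8(n+1)}$. In (b) there are $|\Omega_{n-1}||\Omega_n|=8\cdot4^n$ sums. The factors $d^n_{(k,i)}(\omega)=\pm1$ are already fixed, so each is a sum of $2^{n-1}$ independent uniform signs and exceeds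 $\lambda_{n-1}$ in modulus with probability at most $2e^{-8n}$. The probability of a failure is at most
\[
12\cdot2^ne^{-8(n+1)}+16\cdot4^ne^{-8n}\le28\,(4e^{-8})^n\le112\,e^{-8}<1.\qedhere
\]
\end{proof}

\section{The space $B$ and its compact operators}\label{sec:B}

Fix $p\in(2,\infty)$ and let $1/p+1/p'=1$,
\[
\kappa=2^{(p-2)/4}>1,\qquad\sigma=\frac{p+2}{4p}<\frac12,\qquad\text{so that}\qquad(2\kappa)^{1/p}=2^\sigma .
\]
The letter $C$ denotes constants that depend only on $p$. Let $L=L_p(\mu)$ be the space of measurable functions on $[0,1]\times\Omega$ with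
\[
\|f\|^p=\sum_{n\ge0}\int_0^1w_n(t)\sum_{\omega\in\Omega_n}|f(t,\omega)|^p\,dt<\infty,\qquad w_n(t)=2^{-n}\kappa^{-nt}.
\]
It is separable and reflexive. Since $w_n(t)|\Omega_n|\le4$, a function supported on $[0,1]\times\Omega_m$ for $r$ values of $m$ satisfies
\begin{equation}\label{eq:sup}
\|f\|\le(4r)^{1/p}\sup|f| .
\end{equation}
For functions $\varphi$ on $[0,1]$ and $e$ on $\Omega$ let $(\varphi\cdot e)(t,\omega)=\varphi(t)e(\omega)$; we regard $e$ itself as the function $1\cdot e$ on $[0,1]\times\Omega$. Let $B$ be the closed linear span in $L$ of the functions $\varphi\cdot e^n_k$ with $\varphi\in C[0,1]$, $n\ge0$, $k\in\Gamma_n$.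

The factor $2^{-n}$ in $w_n$ is the normalization of the model. The factor $\kappa^{-nt}$ creates compact operators: a shift to the right in $t$ preserves the form $\varphi\cdot e^n_k$ and contracts the $n$th level by a factor that tends to $0$ as $n\to\infty$, because $\kappa>1$. Averaging the shifts gives compactness within each level. The price is that evaluations at points of $\Omega_n$ will have norm up to $(2\kappa)^{n/p}$ in place of $2^{n/p}$; this is affordable as long as $(2\kappa)^{1/p}<2^{1/2}$.

\begin{lemma}\label{lem:B}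
$B$ and $B^*$ have the metric compact AP.
\end{lemma}

\begin{proof}
For $0<\alpha<\frac12$ and $f\in L$ let
\[
(M_\alpha f)(t,\omega)=\alpha^{-1}\int_\alpha^{2\alpha}f(t-r,\omega)\,dr,\qquad\text{where }f(s,\omega)=0\text{ for }s<0 .
\]
Let $f_n$ be the restriction of $f$ to $[0,1]\times\Omega_n$. Since $w_n(s+r)=\kappa^{-nr}w_n(s)$, the shifted function $(t,\omega)\mapsto f_n(t-r,\omega)$ has norm at most $\kappa^{-nr/p}\|f_n\|$. By Minkowski's integral inequality, $\|(M_\alpha f)_n\|\le\kappa^{-n\alpha/p}\|f_n\|$. Hence $\|M_\alpha\|\le1$, and $M_\alpha$ differs from its truncation $f\mapsto\sum_{n\le m}(M_\alpha f)_n$ by an operator of norm at most $\kappa^{-(m+1)\alpha/p}$.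

Each truncation is a finite direct sum, over the points $\omega$, of copies of the operator $(M_\alpha g)(t)=\alpha^{-1}\int_{t-2\alpha}^{t-\alpha}g$ on $L_p([0,1],w_n\,dt)$, whose norm is equivalent to that of $L_p[0,1]$. By H\"older's inequality $|M_\alpha g(t)|\le\alpha^{-1/p}\|g\|_p$, and $|M_\alpha g(t)-M_\alpha g(t')|\le\alpha^{-1}(2|t-t'|)^{1/p'}\|g\|_p$ because the two intervals of integration differ by a set of measure at most $2|t-t'|$. By the Arzel\`a--Ascoli theorem this operator is compact into $C[0,1]$, hence into $L_p[0,1]$. So $M_\alpha$ is a norm limit of compact operators and is compact on $L$.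

We have $M_\alpha(\varphi\cdot e^n_k)=(M_\alpha\varphi)\cdot e^n_k$ with $M_\alpha\varphi\in C[0,1]$, so $M_\alpha B\subset B$. For $\varphi\in C[0,1]$ we have $|M_\alpha\varphi|\le\sup|\varphi|$ and $M_\alpha\varphi(t)\to\varphi(t)$ for $t\in(0,1]$ as $\alpha\to0$. Since $e^n_k$ has finite support, $M_\alpha(\varphi\cdot e^n_k)\to\varphi\cdot e^n_k$ in $L$ by dominated convergence. By density $M_\alpha|_B\to I_B$ strongly, and $B$ has the metric compact AP.

The adjoints $S_\alpha=(M_\alpha|_B)^*$ are compact contractions, and $(S_\alpha y)(b)=y(M_\alpha b)\to y(b)$. As $B$ is reflexive, this says that $S_\alpha y\to y$ weakly. Given $y_1,\dots,y_r\in B^*$, the tuples $(S_\alpha y_1,\dots,S_\alpha y_r)$ converge weakly to $(y_1,\dots,y_r)$ in $(B^*)^r$. By Mazur's theorem a convex set has the same weak and norm closures, so some convex combination $S$ of the $S_\alpha$ makes all $\|Sy_s-y_s\|$ as small as we like. Such an $S$ is a compact contraction.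
\end{proof}

For $n\ge1$ let
\begin{gather*}
G_n=\operatorname{span}\{t^r\cdot e^m_k:0\le r,m\le n,\ k\in\Gamma_m\},\qquad W_n=\operatorname{span}\{u^n_k,d^n_k:k\in\Gamma_n\},\\
F_n=G_n+W_n\subset L,
\end{gather*}
where $t^r$ is the monomial on $[0,1]$. The $G_n$ are increasing subspaces of $B$, and their union is dense by the Weierstrass approximation theorem. It remains to verify (A), (B) and (C).

\section{The tensors $\beta_n$: conditions (A) and (B)}\label{sec:AB}

For $\varphi\in L_\infty[0,1]$ and $\omega\in\Omega$ let $\delta^\varphi_\omega(f)=\int_0^1\varphi(t)f(t,\omega)\,dt$ and $\delta_\omega=\delta_\omega^1$. For $\omega\in\Omega_n$ we have $|\delta_\omega(f)|^p\le\int_0^1|f(t,\omega)|^p\,dt\le w_n(1)^{-1}\|f\|^p$, because $w_n$ is decreasing. So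
\begin{equation}\label{eq:delta}
\|\delta_\omega\|_{L^*}\le(2\kappa)^{n/p}=2^{\sigma n}\qquad(\omega\in\Omega_n).
\end{equation}
As in the model, the coefficient of $e^n_k$ can be read on the upper or on the lower set. For $k\in\Gamma_n$ let
\[
a^{n,\varphi}_k=2^{-n-2}\sum_{\omega\in\Omega_n}u^n_k(\omega)\delta^\varphi_\omega\quad(n\ge0),\qquad b^{n,\varphi}_k=2^{-n}\sum_{\omega\in\Omega_{n-1}}d^n_k(\omega)\delta^\varphi_\omega\quad(n\ge1),
\]
and $a^n_k=a^{n,1}_k$, $b^n_k=b^{n,1}_k$. By \eqref{eq:orth} and the supports, for $\psi\in C[0,1]$ and all admissible indices,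
\begin{equation}\label{eq:values}
\begin{aligned}
a^{n,\varphi}_k(\psi\cdot u^m_l)&=\delta_{nm}\delta_{kl}\textstyle\int\varphi\psi, &\qquad a^{n,\varphi}_k(\psi\cdot d^m_l)&=0,\\
b^{n,\varphi}_k(\psi\cdot d^m_l)&=\delta_{nm}\delta_{kl}\textstyle\int\varphi\psi, & b^{n,\varphi}_k(\psi\cdot u^m_l)&=0 .
\end{aligned}
\end{equation}
In detail, $a^{n,\varphi}_k$ sees only $\Omega_n$, which supports the functions $u^n_l$ and $d^{n+1}_l$, and the first and third relations of \eqref{eq:orth} apply; $b^{n,\varphi}_k$ sees only $\Omega_{n-1}$, which supports $d^n_l$ and $u^{n-1}_l$, and the second and third relations apply. Adding, both functionals take the value $\delta_{nm}\delta_{kl}\int\varphi\psi$ at $\psi\cdot e^m_l$. Therefore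
\begin{equation}\label{eq:ab}
a^{n,\varphi}_k=b^{n,\varphi}_k\quad\text{on }B\qquad(n\ge1).
\end{equation}
Let $y^n_k=a^n_k|_B$, so that $y^n_k(\psi\cdot e^m_l)=\delta_{nm}\delta_{kl}\int\psi$, and let
\[
\beta_n=2^{-n}\sum_{k\in\Gamma_n}y^n_k\otimes e^n_k\qquad(n\ge0).
\]
Then $\operatorname{tr}\beta_n=1$, and $\beta_n\in B^*\otimes G_n$ for $n\ge1$.

To estimate $\beta_{n+1}-\beta_n$, we read the coefficients of both tensors on the set $\Omega_n$ that the two levels share, and collect the terms belonging to each $\delta_\omega$. For $n\ge0$ and $\omega\in\Omega_n^i$ let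
\[
\Phi_\omega=2^{-n}\sum_{k\in\Gamma_n}\big(d^{n+1}_{(k,i)}(\omega)e^{n+1}_{(k,i)}-u^n_k(\omega)e^n_k\big)\in G_{n+1},\qquad\theta_n=2^{-n-2}\sum_{\omega\in\Omega_n}\delta_\omega\otimes\Phi_\omega\in L^*\otimes B .
\]
Since $\sum_{\omega\in\Omega_n^i}d^{n+1}_{(k,i)}(\omega)\delta_\omega=2^{n+1}b^{n+1}_{(k,i)}$ and $\sum_{\omega\in\Omega_n}u^n_k(\omega)\delta_\omega=2^{n+2}a^n_k$, interchanging the sums gives
\begin{equation}\label{eq:theta}
\theta_n=2^{-n-1}\sum_{l\in\Gamma_{n+1}}b^{n+1}_l\otimes e^{n+1}_l-2^{-n}\sum_{k\in\Gamma_n}a^n_k\otimes e^n_k .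
\end{equation}
By \eqref{eq:ab}, $\theta_n|_B=\beta_{n+1}-\beta_n$. The next lemma therefore proves (A).

\begin{lemma}\label{lem:Phi}
$\|\Phi_\omega\|\le C\sqrt{n+1}\,2^{-n/2}$ for $\omega\in\Omega_n$, and $\sum_{n\ge0}2^{-n-2}\sum_{\omega\in\Omega_n}\|\delta_\omega\|\|\Phi_\omega\|<\infty$.
\end{lemma}

\begin{proof}
Let $\omega=(g,i,\nu)$. The function $\Phi_\omega$ does not depend on $t$ and is supported on $\Omega_{n-1}\cup\Omega_n\cup\Omega_{n+1}$.

For $\omega'\in\Omega_{n+1}$ only the upper parts of level $n+1$ contribute, and Lemma~\ref{lem:signs}(b) at level $n+1$ gives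
$|\Phi_\omega(\omega')|=2^{-n}\big|\sum_kd^{n+1}_{(k,i)}(\omega)u^{n+1}_{(k,i)}(\omega')\big|\le2^{-n}\lambda_n$.

For $\omega'=(h,i',\nu')\in\Omega_n$ the lower parts of level $n+1$ and the upper parts of level $n$ contribute. Since $d^{n+1}_{(k,i)}(\omega)d^{n+1}_{(k,i)}(\omega')=\delta_{ii'}\nu\nu'\,u^n_k(\omega)u^n_k(\omega')$,
\[
\Phi_\omega(\omega')=2^{-n}(\delta_{ii'}\nu\nu'-1)\sum_{k\in\Gamma_n}u^n_k(\omega)u^n_k(\omega').
\]
This vanishes if $(i',\nu')=(i,\nu)$, which is the cancellation of Example~\ref{ex:level0}. Otherwise it is at most $2\cdot2^{-n}\lambda_n$ in modulus by Lemma~\ref{lem:signs}(a).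

For $n\ge1$ and $\omega'\in\Omega^{i'}_{n-1}$ only the lower parts $d^n_{(k',i')}$ contribute, and Lemma~\ref{lem:signs}(b) gives
$|\Phi_\omega(\omega')|=2^{-n}\big|\sum_{k'\in\Gamma_{n-1}}d^n_{(k',i')}(\omega')u^n_{(k',i')}(\omega)\big|\le2^{-n}\lambda_{n-1}$.

By \eqref{eq:sup}, $\|\Phi_\omega\|\le12^{1/p}\cdot2\cdot2^{-n}\lambda_n=8\cdot12^{1/p}\sqrt{n+1}\,2^{-n/2}$. As $|\Omega_n|=2^{n+2}$, \eqref{eq:delta} bounds the series by $C\sum_n\sqrt{n+1}\,2^{(\sigma-1/2)n}$, which converges because $\sigma<\frac12$.
\end{proof}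

Condition (B) is the crossing of Section~\ref{sec:model}, which becomes available once $u^n_k$ and $d^n_k$ are allowed separately as second factors.

\begin{lemma}\label{lem:beta}
$\pi_{W_n}(\beta_n)\le C\sqrt n\,2^{(\sigma-1/2)n}$ for $n\ge1$. Hence $\sum_n\pi_{F_n}(\beta_n)<\infty$.
\end{lemma}

\begin{proof}
Write $e^n_k=u^n_k+d^n_k$, and use $y^n_k=b^n_k|_B$ in front of $u^n_k$ and $y^n_k=a^n_k|_B$ in front of $d^n_k$. Inserting the definitions of $b^n_k$ and $a^n_k$, we get
\[
\beta_n=2^{-n}\sum_{\omega\in\Omega_{n-1}}\delta_\omega|_B\otimes f_\omega+2^{-n-2}\sum_{\omega\in\Omega_n}\delta_\omega|_B\otimes f'_\omega,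
\]
where $f_\omega=2^{-n}\sum_{k\in\Gamma_n}d^n_k(\omega)u^n_k$ and $f'_\omega=2^{-n}\sum_{k\in\Gamma_n}u^n_k(\omega)d^n_k$ belong to $W_n$. The function $f_\omega$ is supported on $\Omega_n$ and $f'_\omega$ on $\Omega_{n-1}$, and each of their values has the form $2^{-n}\sum_{k\in\Gamma_n}d^n_k(\omega_1)u^n_k(\omega_2)$ with $\omega_1\in\Omega_{n-1}$, $\omega_2\in\Omega_n$. If $\omega_1\in\Omega^i_{n-1}$, only the indices $k=(k',i)$ contribute, so Lemma~\ref{lem:signs}(b) bounds these values by $2^{-n}\lambda_{n-1}$. By \eqref{eq:sup}, $\|f_\omega\|,\|f'_\omega\|\le4^{1/p}2^{-n}\lambda_{n-1}$. Since $2^{-n}|\Omega_{n-1}|=2$ and $2^{-n-2}|\Omega_n|=1$, \eqref{eq:delta} yields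
\[
\pi_{W_n}(\beta_n)\le3\cdot2^{\sigma n}\cdot4^{1/p}2^{-n}\lambda_{n-1}\le12\cdot4^{1/p}\sqrt n\,2^{(\sigma-1/2)n}.\qedhere
\]
\end{proof}

\section{Extending the trace: condition (C)}\label{sec:C}

The functionals $\delta_\omega$ and $a^0_0$ are defined on all of $L$, so $V$ has a natural extension to $\mathcal L(B,L)$:
\[
\widetilde V(T)=a^0_0(Te^0_0)+\sum_{m\ge0}2^{-m-2}\sum_{\omega\in\Omega_m}\delta_\omega(T\Phi_\omega).
\]
By Lemma~\ref{lem:Phi}, $|\widetilde V(T)|\le C\|T\|$. If $T(B)\subset B$, the partial sum over $m<N$ equals $\operatorname{tr}(T\beta_0)+\sum_{m<N}\operatorname{tr}(T(\beta_{m+1}-\beta_m))=\operatorname{tr}(T\beta_N)$, so $\widetilde V(T)=V(T)$. To evaluate $\widetilde V$ on finite-rank operators, let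
\[
\Lambda f=a^0_0(f)e^0_0+\sum_{m\ge0}\theta_m(f)\qquad(f\in L).
\]
By Lemma~\ref{lem:Phi} the series converges absolutely and defines a bounded operator $\Lambda:L\to B$, and $\widetilde V(y\otimes f)=y(\Lambda f)$ for $y\in B^*$, $f\in L$.

\begin{lemma}\label{lem:Lambda}
$\Lambda=0$ on $B$, and $\Lambda u^n_l=-2^{-n}e^n_l$, $\Lambda d^n_l=2^{-n}e^n_l$ for $n\ge1$, $l\in\Gamma_n$.
\end{lemma}

\begin{proof}
For $f\in B$ the partial sums of $\Lambda f$ are $\beta_0f+\sum_{m<N}(\beta_{m+1}-\beta_m)f=\beta_Nf$, and $\beta_N(\psi\cdot e^m_l)=0$ for $N>m$. These functions span a dense subspace of $B$, so $\Lambda|_B=0$. Let $n\ge1$. By \eqref{eq:values}, $a^n_l(u^n_l)=1$, and all the other functionals $a^m_k$, $b^m_k$ vanish at $u^n_l$; so by \eqref{eq:theta} the only contribution to $\Lambda u^n_l$ is $-2^{-n}e^n_l$, from $\theta_n$. Likewise $b^n_l(d^n_l)=1$ and all the others vanish at $d^n_l$; the only contribution to $\Lambda d^n_l$ is $2^{-n}e^n_l$, from $\theta_{n-1}$.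
\end{proof}

So $\widetilde V$ annihilates the finite-rank operators into $B$ but not those into $W_n$, and it must be corrected. On $B+W_n$ the operator $\Lambda$ has the form $2^{-n}\sum_k\zeta_k\otimes e^n_k$, where $\zeta_k$ is any functional that vanishes on $B$ and takes the values $-\delta_{kl}$ at $u^n_l$ and $\delta_{kl}$ at $d^n_l$. The correction will have a bound independent of $n$ if $\|\zeta_k\|\|e^n_k\|\le C$. The first candidate, $b^n_k-a^n_k$, is too large: it takes the value $-\frac12$ at $1_{[1/2,1]}\cdot u^n_k$, a function of norm at most $(2\kappa^{-n/2})^{1/p}$, so its norm grows exponentially, whereas $\|e^n_k\|^p\ge4\int_0^{1/n}\kappa^{-nt}dt\ge4/(\kappa n)$. But by \eqref{eq:values} and \eqref{eq:ab}, $b^{n,\varphi}_k-a^{n,\varphi}_k$ has the required values for \emph{every} $\varphi$ with $\int\varphi=1$, and we can place $\varphi$ near $t=0$, where the factor $\kappa^{-nt}$ is of order one.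

\begin{lemma}\label{lem:Vn}
There is a constant $C$ such that for each $n\ge1$ there is a linear functional $V_n$ on $\mathcal L(B,L)$ with $|V_n(T)|\le C\|T\|$ for all $T$, $V_n(T)=V(T)$ if $T(B)\subset B$, and $V_n(T)=0$ if $T$ has finite rank and $T(B)\subset B+W_n$.
\end{lemma}

\begin{proof}
Let $\varphi=(n+1)1_{[0,1/(n+1)]}$, so that $\int\varphi=1$ and $\|\varphi\|_{p'}=(n+1)^{1/p}$. Let $\zeta_k=b^{n,\varphi}_k-a^{n,\varphi}_k\in L^*$ for $k\in\Gamma_n$. Then $\zeta_k=0$ on $B$ by \eqref{eq:ab}, and $\zeta_k(u^n_l)=-\delta_{kl}$, $\zeta_k(d^n_l)=\delta_{kl}$ by \eqref{eq:values}. By Lemma~\ref{lem:Lambda},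
\begin{equation}\label{eq:Lambdazeta}
\Lambda f=2^{-n}\sum_{k\in\Gamma_n}\zeta_k(f)e^n_k\qquad(f\in B+W_n).
\end{equation}

\emph{Norm of $\zeta_k$.} For $f\in L$ let $A(t)=2^{-n-2}\sum_{\omega\in\Omega_n}|f(t,\omega)|^p$, the average of $|f(t,\cdot)|^p$ over $\Omega_n$. H\"older's inequality, first on $\Omega_n$ and then on $[0,1/(n+1)]$, gives
\[
|a^{n,\varphi}_k(f)|\le\int_0^1\varphi A^{1/p}\,dt\le(n+1)^{1/p}\Big(\int_0^{1/(n+1)}A\,dt\Big)^{1/p},
\]
while $\|f\|^p\ge\int_0^14\kappa^{-nt}A(t)\,dt\ge4\kappa^{-1}\int_0^{1/(n+1)}A\,dt$. So $\|a^{n,\varphi}_k\|\le(\kappa/4)^{1/p}(n+1)^{1/p}$. For $k=(k',i)$ let $A'(t)=2^{-n}\sum_{\omega\in\Omega^i_{n-1}}|f(t,\omega)|^p$, the average over $\Omega^i_{n-1}$. The displayed estimate holds for $b^{n,\varphi}_k$ with $A'$ in place of $A$, and $\|f\|^p\ge\int_0^12\kappa^{-(n-1)t}A'(t)\,dt\ge2\kappa^{-1}\int_0^{1/(n+1)}A'\,dt$. So $\|b^{n,\varphi}_k\|\le(\kappa/2)^{1/p}(n+1)^{1/p}$, and $\|\zeta_k\|\le2\kappa^{1/p}(n+1)^{1/p}$.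

\emph{Norm of $e^n_k$.} The function $e^n_k$ has modulus $1$ on $\Omega_n\cup\Omega^i_{n-1}$ and vanishes elsewhere, so
\[
\|e^n_k\|^p=\int_0^1\big(4\kappa^{-nt}+2\kappa^{-(n-1)t}\big)\,dt\le6\int_0^1\kappa^{-(n-1)t}\,dt\le\frac{C}{n+1}.
\]
For the last step, the integral equals $1$ if $n=1$ and is at most $1/((n-1)\ln\kappa)\le3/((n+1)\ln\kappa)$ if $n\ge2$. Hence $\|\zeta_k\|\|e^n_k\|\le C$ uniformly in $n$ and $k$.

Define $V_n(T)=\widetilde V(T)-2^{-n}\sum_{k\in\Gamma_n}\zeta_k(Te^n_k)$. The subtracted term is an average of $2^n$ numbers of modulus at most $C\|T\|$, which gives the bound. If $T(B)\subset B$, it vanishes, and $V_n(T)=\widetilde V(T)=V(T)$. A finite-rank operator with range in $B+W_n$ is a finite sum of operators $y\otimes f$ with $y\in B^*$ and $f\in B+W_n$, and $V_n(y\otimes f)=y\big(\Lambda f-2^{-n}\sum_k\zeta_k(f)e^n_k\big)=0$ by \eqref{eq:Lambdazeta}.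
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$, $B$, $G_n$, $F_n$ be as in Section~\ref{sec:B}, and let $X$ be the space of Section~\ref{sec:X}. Lemma~\ref{lem:X}(a) gives the separability of $X$, the subspace $c_0(F_n)$ and the quotient $B$. Statement (i) is Lemma~\ref{lem:B}, and (ii) follows from it and Lemma~\ref{lem:X}(b),(c). For (iii) apply Proposition~\ref{prop:criterion} to the tensors $\beta_n$ of Section~\ref{sec:AB}. Condition (A) holds because $\operatorname{tr}\beta_n=1$ and $\beta_{n+1}-\beta_n=2^{-n-2}\sum_{\omega\in\Omega_n}\delta_\omega|_B\otimes\Phi_\omega$ with $\Phi_\omega\in G_{n+1}$, by Lemma~\ref{lem:Phi}. Condition (B) is Lemma~\ref{lem:beta}. Condition (C) follows from Lemma~\ref{lem:Vn}, since an operator with range in $F_n\subset B+W_n$ has finite rank.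
\end{proof}

\begin{thebibliography}{9}

\bibitem{CAP}
\emph{Convex Approximation Properties},
\texttt{https://dspace.ut.ee/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 44b38d50-270e-4487-\allowbreak ad33-41d1addbe277/\allowbreak content}.

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\end{thebibliography}
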